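# Deciding intersection type unification by the depth of interpolants

## A staircase of relations on finitely many types

Take finitely many intersection types $w_1,\dots,w_N$, ordered by subtyping. When $w_p\le w_q$ holds, ask how *shallow* a type can be squeezed in between. For each $j\ge -1$, let $\Theta_j$ be the set of pairs $(p,q)$ such that some type $\tau$, of left-nesting depth at most $j$, satisfies $w_p\le\tau\le w_q$. Left-nesting depth counts how often arrows are nested to the left of other arrows. A deeper allowance admits more interpolants, so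
$$\Theta_{-1}\subseteq\Theta_0\subseteq\Theta_1\subseteq\cdots .$$
This is a staircase of subsets of a set with $N^2$ elements. However deep the $w_p$ are, it goes up at most $N^2$ times.

The proof in these notes turns on this staircase. It is used to decide whether a system of equations between intersection types has a solution. A solution may consist of types of any depth, and nothing in the equations visibly bounds it. We do not record how deep the values are. We record at which *steps of the staircase* the relations between them appear. This is finite information, and a solution can be rebuilt from it.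

Now the precise setting.

## Types, subtyping, and the unification problem

Let $\mathbb V$ be a countably infinite set of type variables and $\mathbb C$ a non-empty set of type constants, disjoint from $\mathbb V$. An *atom* is a variable or a constant. The set $\mathbb T$ of intersection types is given by
$$\sigma,\tau ::= \alpha \mid a \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau,\qquad \alpha\in\mathbb V,\ a\in\mathbb C .$$

**Definition (subtyping).** The BCD subtyping relation $\le$ is the least preorder on $\mathbb T$ such that

- $\sigma\le\omega$ and $\omega\le\omega\to\omega$;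
- $\sigma\cap\tau\le\sigma$, $\ \sigma\cap\tau\le\tau$, $\ \sigma\le\sigma\cap\sigma$;
- $(\sigma\to\tau)\cap(\sigma\to\rho)\le\sigma\to(\tau\cap\rho)$;
- if $\sigma\le\sigma'$ and $\tau\le\tau'$, then $\sigma\cap\tau\le\sigma'\cap\tau'$;
- if $\sigma'\le\sigma$ and $\tau\le\tau'$, then $\sigma\to\tau\le\sigma'\to\tau'$.

We write $\sigma=\tau$ when $\sigma\le\tau$ and $\tau\le\sigma$. So "$=$" is always equality up to mutual subtyping, and it is a congruence for $\cap$ and $\to$ by the last two rules. For example $\omega\to\omega=\omega$, and $\omega\to a\le b\to a$ because $b\le\omega$ (the arrow is antitone on the left).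

A substitution is a map $S:\mathbb V\to\mathbb T$, extended homomorphically to $\mathbb T$, fixing constants and $\omega$.

**Problem (algebraic unification).** Given $C=\{\sigma_1\doteq\tau_1,\dots,\sigma_n\doteq\tau_n\}$, is there a substitution $S$ with $S(\sigma_i)=S(\tau_i)$ for all $i$?

The slides "Computational and Fine-Structure Aspects of Intersection Types" (http://tlt2017.di.unito.it/Slides/Rehof.pdf) ask whether this is decidable. EXPTIME-hardness is taken from Dudenhefner, Martens, Rehof, *The Intersection Type Unification Problem*, FSCD 2016; we use it without proof.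

Throughout, $m$ is the number of distinct subterms of $C$, and $N$ is the number of distinct subterms of $C$ that occur as the left argument of an arrow. The sets $D_j$ of types of left-nesting depth at most $j$ are defined two sections below. "All paths, hereditarily" means the paths of the values, the paths of the letters of those paths, and so on. We prove three theorems.

**Theorem A.** Algebraic unification is decidable, in deterministic time $2^{O(m(N^2+1))}$. Together with the EXPTIME-hardness just quoted, it is EXPTIME-complete.

**Theorem B.** If $C$ is solvable, it has a solution whose values have left-nesting depth at most $N^2+1$ (that is, lie in $D_{N^2+1}$) and in which all paths, hereditarily, have length $<2^{m(N^2+2)}$. For every $N\ge1$ there is a solvable instance all of whose solutions need depth at least $N$.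

**Theorem C.** Satisfiability over $(\mathbb T/{=},\le,\cap,\to,\omega,\text{constants})$ of positive existential formulas (built with $\wedge,\vee,\exists$ from $\sigma=\tau$ and $\sigma\le\tau$) is EXPTIME-complete.

## Reading subtyping off paths

The purpose of this section is a criterion that decides $\sigma\le\tau$ by comparing pieces of $\sigma$ and $\tau$.

First, $\cap$ is the greatest lower bound. It is a lower bound by the axioms, and if $\rho\le\sigma$ and $\rho\le\tau$ then $\rho\le\rho\cap\rho\le\sigma\cap\tau$. Hence finite intersections do not depend, up to $=$, on order, bracketing or repetition. The empty intersection denotes $\omega$. Second,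
$$\sigma\to\bigcap_i\tau_i=\bigcap_i(\sigma\to\tau_i)$$
for finite families. For two members, $\ge$ is the distributivity axiom and $\le$ is monotonicity on the right; larger families follow by induction. For the empty family, $\sigma\to\omega=\omega$, since $\omega\le\omega\to\omega\le\sigma\to\omega$.

**Definition (paths).** A *path* is a type $\lambda_1\to\cdots\to\lambda_n\to a$ with $a$ an atom and $n\ge0$. We also write it $(\lambda_1,\dots,\lambda_n;a)$. The $\lambda_h$ are its *letters* and $n$ is its *length*. The finite set $\mathcal P(\sigma)$ of paths of $\sigma$ is given by $\mathcal P(a)=\{a\}$ for atoms, $\mathcal P(\omega)=\emptyset$, $\mathcal P(\sigma\cap\tau)=\mathcal P(\sigma)\cup\mathcal P(\tau)$ and $\mathcal P(\sigma\to\tau)=\{\sigma\to p\mid p\in\mathcal P(\tau)\}$. Write $(\lambda_1,\dots,\lambda_n;a)\sqsubseteq(\mu_1,\dots,\mu_k;b)$ iff $n=k$, $a=b$ and $\mu_h\le\lambda_h$ for all $h$.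

For example, $\mathcal P(b\to(a\cap(c\to a)))=\{(b;a),(b,c;a)\}$, and $(\omega;a)\sqsubseteq(b;a)$.

**Lemma 1.** (a) $\sigma=\bigcap\mathcal P(\sigma)$. (b) $\sigma\le\tau$ iff for every $q\in\mathcal P(\tau)$ there is $p\in\mathcal P(\sigma)$ with $p\sqsubseteq q$.

**Proof of (a).** By induction on $\sigma$. Atoms and $\omega$ are immediate, and so is $\cap$. For an arrow, $\sigma\to\tau=\sigma\to\bigcap\mathcal P(\tau)=\bigcap_{p\in\mathcal P(\tau)}(\sigma\to p)$ by the induction hypothesis and distributivity.

**Proof of (b), "if".** If $p\sqsubseteq q$ then $p\le q$, by applying the arrow rule once for each letter. So for every $q\in\mathcal P(\tau)$ we get $\sigma\le p\le q$ for some $p\in\mathcal P(\sigma)$, using (a). Hence $\sigma\le\bigcap\mathcal P(\tau)=\tau$.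

**Proof of (b), "only if".** Let $\sigma R\tau$ denote the right-hand side. We show by induction on derivations that $\sigma\le\tau$ implies $\sigma R\tau$.

- $R$ is reflexive and transitive because $\sqsubseteq$ is.
- $\sigma R\omega$ and $\omega R(\omega\to\omega)$ hold because $\mathcal P(\omega)=\mathcal P(\omega\to\omega)=\emptyset$.
- The axioms $\sigma\cap\tau\le\sigma$, $\sigma\cap\tau\le\tau$, $\sigma\le\sigma\cap\sigma$ and the monotonicity rule for $\cap$ are immediate from $\mathcal P(\sigma\cap\tau)=\mathcal P(\sigma)\cup\mathcal P(\tau)$.
- $(\sigma\to\tau)\cap(\sigma\to\rho)$ and $\sigma\to(\tau\cap\rho)$ have the same path set.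
- Arrow rule: let $\sigma'\le\sigma$ and, by induction, $\tau R\tau'$. A path of $\sigma'\to\tau'$ is $\sigma'\to q$ with $q\in\mathcal P(\tau')$. There is $p\in\mathcal P(\tau)$ with $p\sqsubseteq q$, and $\sigma\to p\sqsubseteq\sigma'\to q$ since $\sigma'\le\sigma$. $\blacksquare$

One consequence is used all the time: $\sigma=\omega$ iff $\mathcal P(\sigma)=\emptyset$. If $\mathcal P(\sigma)=\emptyset$, use (a). If $\omega\le\sigma$, then by (b) each path of $\sigma$ would need a path of $\omega$ below it, and there is none. In particular $a\ne\omega$ for every atom $a$.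

## Depth and the relations $\Theta_j$

**Definition (depth).** $D_{-1}$ is the set of $\sigma$ with $\mathcal P(\sigma)=\emptyset$, i.e. the types equal to $\omega$. For $j\ge0$, $D_j$ is the set of $\sigma$ such that all letters of all paths in $\mathcal P(\sigma)$ lie in $D_{j-1}$.

Membership in $D_j$ with $j\ge 0$ depends on how the type is written: $a\cap((b\to a)\to a)\cap(\omega\to a)$ is in $D_2$ and not in $D_1$, but it equals $a\cap(\omega\to a)\in D_0$, because $\omega\to a\le(b\to a)\to a$.

We have $D_{-1}\subseteq D_0\subseteq D_1\subseteq\cdots$, the first inclusion vacuously and the others by induction. Next, $\bigcup_jD_j=\mathbb T$: the letters of the paths of $\sigma$ are proper subterms of $\sigma$, so induct on size, using that $\mathcal P(\sigma)$ is finite. Finally each $D_j$ is closed under finite intersections, including the empty one.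

**Definition (interpolation relations).** For $-1\le j<\infty$, let $\lambda\,\Theta_j\,\mu$ iff there is $\tau\in D_j$ with $\lambda\le\tau\le\mu$. Let $\Theta_\infty$ be $\le$.

For example, $(\omega\to a)\,\Theta_0\,(b\to a)$, with interpolant $\omega\to a\in D_0$. But $(b\to a)\,\Theta_0\,(b\to a)$ fails, as Lemma 3 below will show, while $(b\to a)\,\Theta_1\,(b\to a)$ holds. So $\Theta_j$ need not be reflexive.

The following are immediate. First, $\Theta_{-1}\subseteq\Theta_0\subseteq\cdots$. Second, $\bigcup_{j<\infty}\Theta_j=\Theta_\infty$, since for $\lambda\le\mu$ one may take $\tau=\mu$, which lies in some $D_j$. Third, $\lambda'\le\lambda\,\Theta_j\,\mu\le\mu'$ implies $\lambda'\,\Theta_j\,\mu'$, also for $j=\infty$.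

The next lemma says that an interpolant of depth $j$ between two types yields interpolants of depth $j-1$ between their letters.

**Lemma 2.** Let $\sigma\,\Theta_j\,\tau$ with $0\le j<\infty$, and let $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\tau)$. Then there are $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ and $t_1,\dots,t_n\in D_{j-1}$ with $\lambda_h\le t_h\le\mu_h$ for all $h$.

**Proof.** Take $\iota\in D_j$ with $\sigma\le\iota\le\tau$. Lemma 1(b) for $\iota\le\tau$ gives $(t_1,\dots,t_n;a)\in\mathcal P(\iota)$ with $\lambda_h\le t_h$, and $t_h\in D_{j-1}$ because $\iota\in D_j$. Lemma 1(b) for $\sigma\le\iota$ gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ with $t_h\le\mu_h$. $\blacksquare$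

**Lemma 3.** Let $\tau=s\to a$ with $a$ an atom, and $\tau\in D_j$. Then $j\ge0$, and some letter $\lambda$ of a path of $\tau$ satisfies $\lambda=s$ and $\lambda\in D_{j-1}$.

**Proof.** The only path of $s\to a$ is $(s;a)$. From $\tau\le s\to a$ we get $p\in\mathcal P(\tau)$ with $p\sqsubseteq(s;a)$, so $p=(\lambda;a)$ with $s\le\lambda$. Hence $\mathcal P(\tau)\neq\emptyset$ and $j\ge0$. From $s\to a\le\tau$, some path of $s\to a$ is $\sqsubseteq p$, that is $(s;a)\sqsubseteq(\lambda;a)$, so $\lambda\le s$. Thus $\lambda=s$, and $\lambda\in D_{j-1}$ since $\tau\in D_j$. $\blacksquare$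

If there were $\tau\in D_0$ with $\tau=b\to a$, Lemma 3 would give a type in $D_{-1}$ equal to $b$, i.e. $b=\omega$, which is false. This settles the example above.

## Four small instances

**Instance 1: $\alpha\cap a\doteq b$ with constants $a\ne b$.** There is no solution: $b=S(\alpha)\cap a\le a$ would need a path of $b$ below the path $a$, but the only path of $b$ is $b$.

**Instance 2: $\alpha\doteq\alpha\to a$.** There is no solution. Suppose $S(\alpha)=\tau$. Among all types equal to $\tau$ choose one, $\tau'$, lying in $D_j$ with $j$ least. Then $\tau'=\tau\to a$, so Lemma 3 gives a type equal to $\tau$ in $D_{j-1}$ and $j\ge 0$. This contradicts the choice of $j$.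

**Instance 3: $\alpha\doteq\alpha\cap(\alpha\to a)$,** which says $\alpha\le\alpha\to a$. The variable again occurs inside the other side, but now there is a solution: $S(\alpha)=\omega\to a$. Indeed $\omega\to a\le(\omega\to a)\to a$, because $\omega\to a\le\omega$. So a cyclic occurrence does not by itself exclude a solution.

**Instance 4: $\alpha_0\doteq a$, $\alpha_1\doteq\alpha_0\to a$, $\alpha_2\doteq\alpha_1\to a$.** The values are forced up to $=$, and they are $a$, $a\to a$, $(a\to a)\to a$. Here depth is unavoidable. The longer chains of this kind will give the lower bound in Theorem B.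

## Flattening to equations over constants

This section replaces $C$ by a system with one operation per equation, and gets rid of atoms not in $C$.

If $C$ is empty it is solvable, so let $C\ne\emptyset$. Let $A$ be the finite, possibly empty, set of constants occurring in $C$. For each subterm $s$ of $C$ take a new variable $x_s$; let $X$ be the set of these, so $|X|=m$. Let $\Sigma$ consist of the equations
$$x_\omega\doteq\omega,\quad x_a\doteq a,\quad x_{s\cap t}\doteq x_s\cap x_t,\quad x_{s\to t}\doteq x_s\to x_t$$
for the respective subterms, and of $x_\sigma\doteq x_\tau\cap x_\tau$ for each constraint $\sigma\doteq\tau$ of $C$. A *solution of $\Sigma$* is a map $S:X\to\mathbb T$, with values built only from atoms in $A$ (and $\omega,\to,\cap$), that makes all these equations true.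

**Lemma 4.** $C$ is solvable iff $\Sigma$ is.

**Proof.** Let $S$ solve $C$. Let $\theta$ replace all atoms outside $A$ by $\omega$. No subtyping rule mentions particular atoms, so by induction on derivations $\theta$ preserves $\le$. Since $\theta$ fixes $A$, the map $\theta\circ S$ solves $C$, and $x_s\mapsto\theta(S(s))$ solves $\Sigma$; the last kind of equation holds because $\tau\cap\tau=\tau$. Conversely, let $S'$ solve $\Sigma$. Put $S(\alpha)=S'(x_\alpha)$ for $\alpha$ in $C$, and $S(\alpha)=\omega$ otherwise. By induction on $s$ and congruence, $S(s)=S'(x_s)$ for each subterm $s$. For a constraint $\sigma\doteq\tau$ this gives $S(\sigma)=S'(x_\sigma)=S'(x_\tau)\cap S'(x_\tau)=S(\tau)$. $\blacksquare$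

Let $L=\{y\mid(x\doteq y\to z)\in\Sigma\}$. Then $|L|=N$. The values $S(y)$, $y\in L$, are the only types that the equations ever put into letter position.

## Replacing letters by what lies above them: circular, then graded

A value $S(x)$ is an intersection of paths, and a path is a word whose letters are types. To make this finite, we want to replace each letter $\lambda$ by finite information. The equations compare letters only with the values $S(w)$, $w\in L$. So a sensible first attempt is to replace $\lambda$ by the set
$$B(\lambda)=\{w\in L\mid S(w)\ne\omega,\ \lambda\le S(w)\}.$$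
Each $S(x)$ becomes a finite set $U(x)$ of words over these finitely many letters. One can write down what the equations demand of these sets: for $x\doteq y\to z$ with $S(y)\neq\omega$, the set $U(x)$ consists of the words $Bq$ with $y\in B$ and $q\in U(z)$; and if $S(y)\le S(z)$ then $U(z)\subseteq U(y)$.

To return from word sets to types, we would read a letter $B$ as $\bigcap_{w\in B}S(w)$. This is where the attempt stops. The type $S(w)$ is itself to be built from the words in $U(w)$, so the definition is circular, and the test accepts too much. Take Instance 2, $\alpha\doteq\alpha\to a$. With the single letter-position variable $\alpha$ and $B=\{\alpha\}$, put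
$$U(x_a)=\{a\},\qquad U(x_\alpha)=U(x_{\alpha\to a})=\{Ba\}.$$
All the demands hold; yet there is no solution. The rebuilding step asks for a type with $\tau=\tau\to a$.

To break the circle, grade the information. Instead of recording only that $\lambda\le S(w)$, record how deep an interpolant is needed. Then the value at $w$ can be built in approximations $E_0(w)\le E_1(w)\le\cdots$ with $E_i(w)$ using only information of grade below $i$ about its letters. This is a recursion on $i$. But if the grade is the actual depth $j$, it has no a priori bound, and there are infinitely many candidates to test.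

The staircase bounds the grades. The relation $\Theta_j$, restricted to the at most $N$ values $S(y)$, $y\in L$, changes at most $N^2$ times. So we use as grades only the plateaus of the staircase, numbered $0,\dots,r$ with $r\le N^2$. The grade of a letter $\lambda$ with respect to $w$ is the first plateau whose *top* depth $e$ satisfies $\lambda\,\Theta_e\,S(w)$. What makes this coarse grading still work with Lemma 2 is a match of endpoints. If the pair $(S(y),S(z))$ first appears on plateau $i$, it already has an interpolant at the *bottom* depth of that plateau. Going down to letters lowers the depth by one, to the top of plateau $i-1$.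

For an example of grades, take Instance 4, with $L=\{x_{\alpha_0},x_{\alpha_1}\}$ and values $a$ and $a\to a$. At depth $0$ only the pair $(\alpha_0,\alpha_0)$ is present. At depth $1$ the pair $(\alpha_1,\alpha_1)$ joins it, and no other pair is ever related, since $a$ and $a\to a$ have incomparable paths. So there are two plateaus: grade $0$ consists of depth $0$, and grade $1$ consists of all depths from $1$ on. With respect to $\alpha_1$, the letter $\omega\to a$ has grade $0$, and the letter $a\to a$ has grade $1$.

## Frames, truncation, certificates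

We now write down the finite objects, without reference to any solution.

**Definition (frame).** A *frame* is a triple $(r,L',\rho)$ with $0\le r\le N^2$, $L'\subseteq L$ and $\rho:L'\times L'\to\{0,\dots,r,\infty\}$, such that $\rho(y,y)<\infty$ for all $y\in L'$, and

(F) $\rho(x,z)\le\min(\rho(x,y),\rho(y,z))$ whenever $\rho(x,y),\rho(y,z)<\infty$.

Think of $L'$ as the set of $y$ with $S(y)\ne\omega$, and of $\rho(y,z)$ as the grade of $S(y)\le S(z)$, with $\infty$ if this fails.

**Definition (alphabet).** $K$ is the set of $\kappa:L'\to\{0,\dots,r,\infty\}$ with $\kappa(z)\le\min(\kappa(y),\rho(y,z))$ whenever $\kappa(y),\rho(y,z)<\infty$. It is ordered pointwise.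

Think of $\kappa(w)$ as the grade of $\lambda\le S(w)$, for a letter $\lambda$. Three notations go with $K$.

- For $y\in L'$ put $\hat y=\rho(y,\cdot)$; this is in $K$ by (F). For $y\in L\setminus L'$ put $\hat y\equiv\infty$, which is in $K$ vacuously.
- For $-1\le i\le r$, the *truncation* $\kappa^{[i]}$ is given by $\kappa^{[i]}(w)=\kappa(w)$ if $\kappa(w)\le i$, and $\infty$ otherwise.
- For $y\in L$ write $\kappa\lhd y$ iff $y\notin L'$ or $\kappa(y)<\infty$.

Truncations stay in $K$: if $\kappa^{[i]}(y)<\infty$ and $\rho(y,z)<\infty$, then $\kappa(y)\le i$, so $\kappa(z)\le\min(\kappa(y),\rho(y,z))\le i$, and hence $\kappa^{[i]}(z)=\kappa(z)\le\min(\kappa^{[i]}(y),\rho(y,z))$. Also $\kappa^{[r]}=\kappa$, $\kappa^{[-1]}\equiv\infty$ and $(\kappa^{[i]})^{[k]}=\kappa^{[\min(i,k)]}$. Finally,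
$$\kappa\lhd y\iff\kappa\le\hat y\qquad(\kappa\in K,\ y\in L).\tag{1}$$
For $y\notin L'$ both sides hold. Let $y\in L'$. If $\kappa\le\hat y$, then $\kappa(y)\le\rho(y,y)<\infty$. Conversely let $\kappa(y)<\infty$. Where $\rho(y,z)=\infty$ there is nothing to show, and where $\rho(y,z)<\infty$ the definition of $K$ gives $\kappa(z)\le\rho(y,z)$.

*Words* are elements $q=\kappa_1\cdots\kappa_na$ of $K^*A$, with length $|q|=n$ and truncations $q^{[i]}=\kappa_1^{[i]}\cdots\kappa_n^{[i]}a$.

**Definition (certificate).** A *certificate* is a frame together with finite sets $U(x)\subseteq K^*A$ for $x\in X$, such that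

- (U1) $U(x)=\emptyset$ if $x\doteq\omega$ is in $\Sigma$; $U(x)=\{a\}$ if $x\doteq a$ is in $\Sigma$;
- (U2) $U(x)=U(y)\cup U(z)$ if $x\doteq y\cap z$ is in $\Sigma$;
- (U3) $U(x)=\{\kappa q\mid\kappa\in K,\ \kappa\lhd y,\ q\in U(z)\}$ if $x\doteq y\to z$ is in $\Sigma$;
- (U4) $U(y)=\emptyset$ for $y\in L\setminus L'$;
- (U5) if $y,z\in L'$, $\rho(y,z)=i<\infty$ and $q\in U(z)$, then $q^{[i-1]}\in U(y)$.

Condition (U5) is where the grades act: it is Lemma 2 in finite form.

**Instance 2 again.** Now $\alpha\doteq\alpha\to a$ is rejected. Write $y=x_\alpha$, so $L=\{y\}$. By (U2) and (U3), $U(y)=\{\kappa a\mid\kappa\lhd y\}$. If $L'=\emptyset$, this set is not empty, against (U4). If $L'=\{y\}$, let $i=\rho(y,y)<\infty$. Then $\hat y\lhd y$ by (1), so $\hat ya\in U(y)$, and (U5) with $z=y$ demands $\hat y^{[i-1]}a\in U(y)$. But $\hat y(y)=i$, so $\hat y^{[i-1]}(y)=\infty$, and $\hat y^{[i-1]}\lhd y$ fails.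

**Instance 3 again.** For $\alpha\doteq\alpha\cap(\alpha\to a)$ there is a certificate. Let
$$y=x_\alpha,\quad u=x_a,\quad c=x_{\alpha\to a},\quad d=x_{\alpha\cap(\alpha\to a)}.$$
Then $\Sigma$ consists of $u\doteq a$, $c\doteq y\to u$, $d\doteq y\cap c$ and $y\doteq d\cap d$. Take $r=0$, $L'=\{y\}$, $\rho(y,y)=0$. Then $K$ consists of the two functions with value $0$ and $\infty$ at $y$; write them as $0$ and $\infty$. Put
$$U(u)=\{a\},\quad U(c)=\{0a\},\quad U(y)=U(d)=\{0a,\infty a\}.$$
(U3) holds since $0\lhd y$ and not $\infty\lhd y$. (U5) asks that $q^{[-1]}\in U(y)$ for $q\in U(y)$, and $(0a)^{[-1]}=(\infty a)^{[-1]}=\infty a$ does lie in $U(y)$.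

## From a certificate to a solution

**Proposition 5.** If a certificate exists, then $\Sigma$ has a solution with values in $D_{r+1}$.

**Step 1: define the approximations and the solution.** The point is to break the circle by recursion on grades. For $y\in L'$, $0\le i\le r$, $\kappa\in K$ put
$$g(\kappa)=\bigcap\{E_{\kappa(y)}(y)\mid y\in L',\ \kappa(y)<\infty\},\qquad E_i(y)=\bigcap_{q\in U(y)}[\![q^{[i-1]}]\!],$$
$$[\![\kappa_1\cdots\kappa_na]\!]=g(\kappa_1)\to\cdots\to g(\kappa_n)\to a .$$
This is well founded. $E_i$ uses only types $g(\kappa^{[i-1]})$, and these use only $E_k$ with $k\le i-1$. In particular $E_0$ uses only $g(\kappa^{[-1]})=\omega$, the empty intersection.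

Inductively $E_i(y)\in D_i$: the paths of $E_i(y)$ are the types $[\![q^{[i-1]}]\!]$ with $q\in U(y)$, and their letters $g(\kappa^{[i-1]})$ are intersections of types $E_k(w)$ with $k\le i-1$, hence lie in $D_{i-1}$. So $g(\kappa)\in D_r$. Define
$$S(x)=\bigcap_{q\in U(x)}[\![q]\!]\in D_{r+1}.$$
All values use only atoms from $A$.

**Step 2: the approximations increase to $S$.** We show $E_i(y)\le E_k(y)\le S(y)$ for $i\le k\le r$. The conjuncts of $g(\kappa^{[i-1]})$ are among those of $g(\kappa^{[k-1]})$, which are among those of $g(\kappa)$. So $g(\kappa)\le g(\kappa^{[k-1]})\le g(\kappa^{[i-1]})$. Arrows are antitone on the left, so $[\![q^{[i-1]}]\!]\le[\![q^{[k-1]}]\!]\le[\![q]\!]$. Intersect over $q\in U(y)$.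

**Step 3: $g$ is monotone.** Let $\kappa\le\kappa'$. A conjunct of $g(\kappa')$ is $E_{\kappa'(y)}(y)$ with $\kappa'(y)<\infty$. Then $\kappa(y)\le\kappa'(y)<\infty$, so $g(\kappa)\le E_{\kappa(y)}(y)\le E_{\kappa'(y)}(y)$ by Step 2. Hence $g(\kappa)\le g(\kappa')$.

**Step 4: $g(\hat y)=S(y)$ for all $y\in L$.** This identifies the letter $\hat y$ with the value it is meant to stand for. If $y\notin L'$, then $g(\hat y)$ is an empty intersection, and $S(y)$ is too by (U4); both are $\omega$. Let $y\in L'$. Since $\rho(y,y)<\infty$, Step 2 gives $g(\hat y)\le E_{\rho(y,y)}(y)\le S(y)$. For the converse, consider a conjunct $E_i(z)$ of $g(\hat y)$, where $i=\rho(y,z)<\infty$. For $q\in U(z)$, (U5) gives $q^{[i-1]}\in U(y)$, so $S(y)\le[\![q^{[i-1]}]\!]$. Intersecting over $q\in U(z)$ gives $S(y)\le E_i(z)$, and intersecting over $z$ gives $S(y)\le g(\hat y)$.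

**Step 5: $S$ solves $\Sigma$.** Equations $x\doteq\omega$, $x\doteq a$, $x\doteq y\cap z$ hold by (U1) and (U2). For $x\doteq y\to z$, (U3) gives
$$S(x)=\bigcap\{g(\kappa)\to[\![q]\!]\mid\kappa\lhd y,\ q\in U(z)\}.$$
If $\kappa\lhd y$, then $\kappa\le\hat y$ by (1), so $g(\kappa)\le g(\hat y)$ by Step 3, and $g(\hat y)\to[\![q]\!]\le g(\kappa)\to[\![q]\!]$. Since $\hat y\lhd y$ by (1), the conjuncts with $\kappa=\hat y$ are present, and they lie below the rest. Hence, with Step 4,
$$S(x)=\bigcap_{q\in U(z)}(g(\hat y)\to[\![q]\!])=g(\hat y)\to S(z)=S(y)\to S(z).\qquad\blacksquare$$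

In Instance 3 this gives $E_0(y)=\omega\to a$, $g(0)=\omega\to a$, $g(\infty)=\omega$. So $S(y)=((\omega\to a)\to a)\cap(\omega\to a)=\omega\to a$, the solution found by hand.

## From a solution to a certificate

**Proposition 6.** If $\Sigma$ has a solution $S$, then a certificate exists.

**Step 1: find the plateaus.** Let $L'=\{y\in L\mid S(y)\ne\omega\}$, and for $-1\le j\le\infty$ let
$$\Theta_j^L=\{(y,z)\in L'\times L'\mid S(y)\,\Theta_j\,S(z)\}.$$
For finite $j$ this is an increasing chain of subsets of a set with at most $N^2$ elements, and its union is $\Theta^L_\infty$. Let $j_0=0$, and let $1\le j_1<\cdots<j_r$ be all $j\ge1$ with $\Theta_j^L\ne\Theta_{j-1}^L$. Each of these adds a pair, so $r\le N^2$. Put $e_i=j_{i+1}-1$ for $0\le i<r$ and $e_r=\infty$. Plateau $i$ has bottom $j_i$ and top $e_i$, and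
$$\Theta^L_{e_i}=\Theta^L_{j_i}\ (0\le i\le r),\qquad e_{i-1}=j_i-1\ (1\le i\le r).\tag{2}$$
For $i=r$ the first equality holds because the chain is constant from $j_r$ on and has union $\Theta^L_\infty$.

**Step 2: grade all letters, and get the frame.** For any type $\lambda$ and $w\in L'$, let $\kappa_\lambda(w)$ be the least $i\le r$ with $\lambda\,\Theta_{e_i}\,S(w)$, and $\infty$ if there is none. Since $\Theta_{e_r}$ is $\le$, we have $\kappa_\lambda(w)<\infty$ iff $\lambda\le S(w)$. Put $\rho(y,z)=\kappa_{S(y)}(z)$ for $y,z\in L'$. Clearly $\rho(y,y)<\infty$.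

Let $k=\kappa_\lambda(y)<\infty$ and $l=\rho(y,z)<\infty$. Then $\lambda\,\Theta_{e_k}\,S(y)\le S(z)$ gives $\kappa_\lambda(z)\le k$, and $\lambda\le S(y)\,\Theta_{e_l}\,S(z)$ gives $\kappa_\lambda(z)\le l$. So $\kappa_\lambda(z)\le\min(\kappa_\lambda(y),\rho(y,z))$. For $\lambda=S(x)$ with $x\in L'$ this is (F). So $(r,L',\rho)$ is a frame, and every $\kappa_\lambda$ lies in its alphabet $K$.

Moreover $\lambda\le\mu$ implies $\kappa_\lambda\le\kappa_\mu$, since $\mu\,\Theta_{e_i}\,S(w)$ implies $\lambda\,\Theta_{e_i}\,S(w)$. And $\kappa_\omega\equiv\infty$, because $\omega\le S(w)$ would make $S(w)=\omega$. Therefore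
$$\kappa_{S(y)}=\hat y\quad\text{for all }y\in L:\tag{3}$$
for $y\in L'$ by definition of $\rho$, and for $y\in L\setminus L'$ because $S(y)=\omega$ and $\kappa_\lambda$ depends on $\lambda$ only up to $=$.

**Step 3: define the word sets and check (U1)–(U4).** For a type $\sigma$ over $A$, let $U_\sigma$ be the set of all words $\kappa_1\cdots\kappa_na\in K^*A$ such that some $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\sigma)$ has $\kappa_h\le\kappa_{\lambda_h}$ for all $h$. It is finite, as $K$ and $\mathcal P(\sigma)$ are.

If $\sigma\le\tau$ then $U_\tau\subseteq U_\sigma$. Indeed let a word be witnessed by $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(\tau)$. Lemma 1(b) gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(\sigma)$ with $\lambda_h\le\mu_h$. So $\kappa_h\le\kappa_{\lambda_h}\le\kappa_{\mu_h}$, and the word is in $U_\sigma$. Thus $U_\sigma$ depends only on $\sigma$ up to $=$. By the definition of $\mathcal P$,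
$$U_\omega=\emptyset,\quad U_a=\{a\},\quad U_{\sigma\cap\tau}=U_\sigma\cup U_\tau,\quad U_{\sigma\to\tau}=\{\kappa q\mid\kappa\in K,\ \kappa\le\kappa_\sigma,\ q\in U_\tau\}.$$
Put $U(x)=U_{S(x)}$. Since $S$ solves $\Sigma$, (U1) and (U2) hold; (U4) holds because $S(y)=\omega$ for $y\in L\setminus L'$. (U3) holds because $\kappa\le\kappa_{S(y)}$ iff $\kappa\le\hat y$ iff $\kappa\lhd y$, by (3) and (1).

**Step 4: check (U5).** Here the interpolants are used. Let $\rho(y,z)=i<\infty$, and let $q=\kappa_1\cdots\kappa_na\in U(z)$ be witnessed by $(\lambda_1,\dots,\lambda_n;a)\in\mathcal P(S(z))$. By definition of $\rho$, $(y,z)\in\Theta^L_{e_i}$, and this is $\Theta^L_{j_i}$ by (2). So $S(y)\,\Theta_{j_i}\,S(z)$ with $0\le j_i<\infty$. Lemma 2 gives $(\mu_1,\dots,\mu_n;a)\in\mathcal P(S(y))$ and $t_h\in D_{j_i-1}$ with $\lambda_h\le t_h\le\mu_h$. It suffices to show $\kappa_h^{[i-1]}\le\kappa_{\mu_h}$ for each $h$, for then this path witnesses $q^{[i-1]}\in U(y)$. So let $w\in L'$ with $l=\kappa_{\mu_h}(w)<\infty$.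

If $i=0$, then $t_h\in D_{-1}$, so $\omega=t_h\le\mu_h$, hence $\mu_h=\omega$ and $\kappa_{\mu_h}\equiv\infty$. So no such $w$ exists.

If $i\ge1$, then $\lambda_h\le t_h\le\mu_h\le S(w)$, and $t_h\in D_{j_i-1}=D_{e_{i-1}}$ by (2). So $\lambda_h\,\Theta_{e_{i-1}}\,S(w)$, which means $\kappa_{\lambda_h}(w)\le i-1$. Also $\kappa_{\lambda_h}(w)\le\kappa_{\mu_h}(w)=l$, because $\lambda_h\le\mu_h$. Hence $\kappa_h(w)\le\kappa_{\lambda_h}(w)\le\min(l,i-1)$. So truncation at $i-1$ leaves this value alone, and $\kappa_h^{[i-1]}(w)=\kappa_h(w)\le l$. $\blacksquare$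

By Lemma 4 and Propositions 5 and 6, **$C$ is solvable iff a certificate exists.**

## Carrying all truncations of a word at once

There are finitely many frames, but the sets $U(x)$ may contain long words. Fix a frame. Instead of the sets $U(x)$, consider the labelling $v(q)=\{x\in X\mid q\in U(x)\}$ of the tree whose nodes are the words, where the children of $q$ are the words $\kappa q$. Conditions (U1)–(U4) concern a node, or a node and its parent. Such conditions can be tested by a bottom-up fixpoint computation on possible labels. But (U5) relates $q$ to $q^{[i-1]}$, which lies on another branch.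

The remedy is to let the label at $q$ carry the labels of all truncations of $q$. So a *tuple* is $t=(t_{-1},t_0,\dots,t_r)$ with $t_i\subseteq X$; think of $t_i=v(q^{[i]})$. Let $\bar\emptyset$ be the all-empty tuple, and let $(t{\downarrow}i)_k=t_{\min(i,k)}$, which is what the tuple of $q^{[i]}$ ought to be.

**Definition (good, initial, transition).** In the following, $i$ ranges over $-1,\dots,r$.

- $t$ is *good* if for all $i$: $x\notin t_i$ when $x\doteq\omega$ is in $\Sigma$; $x\in t_i\Leftrightarrow(y\in t_i\text{ or }z\in t_i)$ when $x\doteq y\cap z$ is in $\Sigma$; $t_i\cap(L\setminus L')=\emptyset$; and $z\in t_i$, $\rho(y,z)=k<\infty$ imply $y\in t_{\min(i,k-1)}$.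
- $t$ is *initial for* $a\in A$ if $t_{-1}=\cdots=t_r=:s$, where $x\in s\Leftrightarrow b=a$ for each $x\doteq b$ in $\Sigma$ with $b\in A$, and $x\notin s$ for each $x\doteq y\to z$ in $\Sigma$.
- $t\xrightarrow{\kappa}t'$ if for all $i$: $x\notin t'_i$ for each $x\doteq b$ in $\Sigma$ with $b\in A$; and $x\in t'_i\Leftrightarrow(\kappa^{[i]}\lhd y\text{ and }z\in t_i)$ for each $x\doteq y\to z$ in $\Sigma$.

Let $F_0=\{\bar\emptyset\}$. For $n\ge1$, let $F_n$ be the set of good $t$ such that for all $i\in\{-1,\dots,r\}$ and all $\kappa\in K$ there is $t'\in F_{n-1}$ with $t{\downarrow}i\xrightarrow{\kappa}t'$. So $t\in F_n$ means that the tree above a node labelled $t$, and above each of its truncations, can be completed so that all labels are empty after $n$ levels.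

The tuple $\bar\emptyset$ is good, and $\bar\emptyset{\downarrow}i=\bar\emptyset\xrightarrow{\kappa}\bar\emptyset$, so $F_0\subseteq F_1$. The defining condition of $F_n$ is monotone in $F_{n-1}$, so $F_0\subseteq F_1\subseteq F_2\subseteq\cdots$. Once two consecutive members agree, the chain is constant. Let $n_0$ be least with $F_{n_0}=F_{n_0+1}$, and $F=\bigcup_nF_n=F_{n_0}$. There are $2^{m(r+2)}$ tuples, $|F_0|=1$, and each proper growth adds a tuple, so $n_0<2^{m(r+2)}$.

**Proposition 7.** The frame extends to a certificate iff for every $a\in A$ some tuple in $F$ is initial for $a$. In that case there is a certificate in which all words have length $<n_0$ (or all $U(x)$ are empty).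

**Step 1: from a certificate to tuples in $F$.** Given a certificate, put $\bar v(q)=(v(q^{[-1]}),\dots,v(q^{[r]}))$. We check four facts.

- $\bar v(q){\downarrow}i=\bar v(q^{[i]})$, since $(q^{[i]})^{[k]}=q^{[\min(i,k)]}$.
- $\bar v(q)$ is good. The first three requirements are (U1), (U2), (U4) for the word $q^{[i]}$. For the last, if $z\in v(q^{[i]})$ and $\rho(y,z)=k<\infty$, then (U5) gives $(q^{[i]})^{[k-1]}=q^{[\min(i,k-1)]}\in U(y)$.
- $\bar v(a)$ is initial for $a$. Indeed $a^{[i]}=a$, so all components are $v(a)$. By (U1), $a\in U(x)$ iff $a=b$ when $x\doteq b$. By (U3), words in $U(x)$ have length at least $1$ when $x\doteq y\to z$.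
- $\bar v(q)\xrightarrow{\kappa}\bar v(\kappa q)$. Indeed $(\kappa q)^{[i]}=\kappa^{[i]}q^{[i]}$ has length at least $1$, so it is not in $U(x)$ when $x\doteq b$. When $x\doteq y\to z$, (U3) says it is in $U(x)$ iff $\kappa^{[i]}\lhd y$ and $q^{[i]}\in U(z)$.

Let $\ell$ be the maximal length of a word in $\bigcup_xU(x)$, or $0$ if there is none. We claim, by induction on $n\le\ell+1$, that $\bar v(q)\in F_n$ whenever $|q|\ge\ell+1-n$. For $n=0$, all $q^{[i]}$ have length $|q|>\ell$, so $\bar v(q)=\bar\emptyset$. For $n\ge1$, $\bar v(q)$ is good, and for all $i,\kappa$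
$$\bar v(q){\downarrow}i=\bar v(q^{[i]})\xrightarrow{\kappa}\bar v(\kappa q^{[i]})\in F_{n-1}$$
by the induction hypothesis, as $|\kappa q^{[i]}|=|q|+1\ge\ell+1-(n-1)$. With $n=\ell+1$ we get $\bar v(a)\in F_{\ell+1}\subseteq F$ for every $a\in A$.

**Step 2: from tuples in $F$ to a labelling.** Now the difficulty is that a word can be reached in several ways, for instance as a child of a truncation and as a truncation of a child, and the chosen tuples need not agree about its label. We keep all choices and take unions.

Let $n=n_0$ and let $t^a\in F_n$ be initial for $a$, for each $a\in A$. Put $\mathcal R_0=\{(a,t^a)\mid a\in A\}$. For $0\le l<n$ let $\mathcal R_{l+1}$ contain, for each $(q,t)\in\mathcal R_l$, each $i\in\{-1,\dots,r\}$ and each $\kappa\in K$, one pair $(\kappa q^{[i]},t')$ with $t'\in F_{n-l-1}$ and $t{\downarrow}i\xrightarrow{\kappa}t'$. Such $t'$ exists, because inductively every $(q,t)\in\mathcal R_l$ has $|q|=l$ and $t\in F_{n-l}$. In particular $t=\bar\emptyset$ if $l=n$. Let $\mathcal R=\bigcup_{l\le n}\mathcal R_l$, a finite set, and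
$$v(p)=\bigcup\{t_i\mid(q,t)\in\mathcal R,\ -1\le i\le r,\ q^{[i]}=p\},\qquad U(x)=\{p\mid x\in v(p)\}.$$
If $v(p)\ne\emptyset$, it comes from some $(q,t)\in\mathcal R_l$ with $t\ne\bar\emptyset$, so $|p|=l<n$. Hence all $U(x)$ are finite, with words of length $<n_0$; if $n_0=0$ they are all empty.

**Step 3: (U1), (U2), (U4).** All tuples in $\mathcal R$ are good. The conditions for $\omega$, for $\cap$, and $t_i\cap(L\setminus L')=\emptyset$ are preserved by unions, so they pass to $v(p)$. Let $x\doteq b$ be in $\Sigma$. Words of length $0$ come only from $\mathcal R_0$, so $v(a)=t^a_r$, and this contains $x$ iff $a=b$. Longer words are labelled by components of successor tuples, which do not contain $x$. So $U(x)=\{b\}$.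

**Step 4: (U3).** Let $x\doteq y\to z$ be in $\Sigma$. By initiality, $x\notin v(a)$ for $a\in A$.

Suppose $x\in v(\kappa'p')$. Then $x\in t'_i$ for some pair in $\mathcal R$ with second component $t'$ whose word truncates at $i$ to $\kappa'p'$. That word has length at least $1$, so the pair is $(\kappa q^{[j]},t')$, obtained from some $(q,t)\in\mathcal R$ with $t{\downarrow}j\xrightarrow{\kappa}t'$. Then $\kappa^{[i]}=\kappa'$ and $q^{[\min(j,i)]}=p'$. From $x\in t'_i$ we get $\kappa'=\kappa^{[i]}\lhd y$ and $z\in(t{\downarrow}j)_i=t_{\min(j,i)}\subseteq v(p')$.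

Conversely, let $\kappa'\lhd y$ and $z\in v(p')$, say $z\in t_i$ with $(q,t)\in\mathcal R_l$ and $q^{[i]}=p'$. As $t\ne\bar\emptyset$, we have $l<n$. So there is $(\kappa'p',t')\in\mathcal R$ with $t{\downarrow}i\xrightarrow{\kappa'}t'$. Since $\kappa'^{[r]}=\kappa'\lhd y$ and $z\in t_i=(t{\downarrow}i)_r$, we get $x\in t'_r\subseteq v(\kappa'p')$.

**Step 5: (U5).** Let $z\in v(p)$ and $\rho(y,z)=k<\infty$. Then $z\in t_i$ for some $(q,t)\in\mathcal R$ and $i$ with $q^{[i]}=p$. Goodness gives $y\in t_{\min(i,k-1)}\subseteq v(q^{[\min(i,k-1)]})=v(p^{[k-1]})$, that is, $p^{[k-1]}\in U(y)$. $\blacksquare$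

**Instance 3 once more,** to see the unions at work. The frame has $r=0$ and $\rho(y,y)=0$, so tuples are pairs $(t_{-1},t_0)$. Goodness says that on each component $d\in t_i$ iff $y\in t_i$ or $c\in t_i$, that $y\in t_i$ iff $d\in t_i$, and that $y\in t_i$ implies $y\in t_{-1}$. Take the initial tuple $t^a=(\{u\},\{u\})$. Under $\kappa=0$, a successor $t'$ has $c\in t'_0$ (since $0\lhd y$ and $u\in t^a_0$) and $c\notin t'_{-1}$ (since $0^{[-1]}=\infty$). Goodness then forces $y,d\in t'_0$ and $y,d\in t'_{-1}$, so the only good successor is
$$t'=(\{y,d\},\{y,c,d\}).$$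
All successors of $t'$ and its truncations may be chosen to be $\bar\emptyset$, since $u$ does not occur in $t'$. So $t'\in F_1$. Under $\kappa=\infty$, the tuple $\bar\emptyset$ is an allowed successor of $t^a$. Note $t^a{\downarrow}i=t^a$. Hence $t^a\in F_2$. With these choices, $\mathcal R$ contains $(a,t^a)$, $(0a,t')$, $(\infty a,\bar\emptyset)$, and otherwise only pairs with $\bar\emptyset$. The word $\infty a$ carries the label $\emptyset$ from its own pair, and $t'_{-1}=\{y,d\}$ from $(0a)^{[-1]}=\infty a$. The union is $v(\infty a)=\{y,d\}$, and $v(0a)=\{y,c,d\}$, $v(a)=\{u\}$. This is the certificate found earlier.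

## Exponential time

**Proof of Theorem A.** By Lemma 4 and Propositions 5, 6 and 7, $C$ is solvable iff for some frame, and every $a\in A$, the set $F$ of that frame contains a tuple initial for $a$. The algorithm computes $F$ for every frame and tests this.

We count, with $C\neq\emptyset$, so $m\ge1$. A term with at most $m$ distinct subterms is a binary tree of height less than $m$, so it has fewer than $2^m$ nodes. The set $C$ has at most $m^2$ constraints. So the input has $2^{O(m)}$ symbols, and writing down $\Sigma$, which is polynomial in the input, fits in the claimed time.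

There are at most $(N^2+1)\,2^N\,(N^2+2)^{N^2}$ frames: choose $r$, then $L'$, then $\rho$ with at most $N^2+2$ possible values at at most $N^2$ places. For each frame, $|K|\le(N^2+2)^N$ and there are at most $2^{m(N^2+2)}$ tuples. The set $F$ is computed in at most $2^{m(N^2+2)}$ rounds. Each round tests, for every tuple $t$, every $i$ and every $\kappa$, all candidates $t'$. Single tests take time polynomial in $m$ and $N$.

For $N\ge1$ we have $\log_2(N^2+2)\le2N\le2m$, so $(N^2+2)^{N^2}\le2^{2mN^2}$ and $(N^2+2)^N\le2^{2N^2}$; for $N=0$ these factors are $1$. Also $m(N^2+2)\le2m(N^2+1)$. Altogether the time is $2^{O(m(N^2+1))}$. Since $N\le m$ and $m$ is at most the input size, this is exponential in a polynomial of the input size. So the problem is decidable and in EXPTIME; with the quoted lower bound it is EXPTIME-complete. $\blacksquare$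

## How deep solutions must be

**Proof of Theorem B, upper bound.** Let $C$ be solvable. Lemma 4 and Proposition 6 give a frame that extends to a certificate. By Proposition 7 we may take a certificate on this frame all of whose words have length $<2^{m(r+2)}\le2^{m(N^2+2)}$. Proposition 5 turns it into a solution $S'$ of $\Sigma$ with values in $D_{r+1}\subseteq D_{N^2+1}$, and Lemma 4 into a solution of $C$ whose values are values of $S'$ (or $\omega$).

As for path lengths, the paths of $S'(x)$ are the types $[\![q]\!]$ with $q\in U(x)$, of length $|q|$. Their letters are types $g(\kappa)$, which are intersections of types $E_i(y)$. The paths of these are the types $[\![q^{[i-1]}]\!]$ with $q\in U(y)$, again of length $|q|$, and again with letters of the form $g(\kappa)$. So all paths, hereditarily, have the length of a word of the certificate.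

**Proof of Theorem B, lower bound.** For $N\ge1$ take
$$\alpha_0\doteq a,\qquad\alpha_{i+1}\doteq\alpha_i\to a\quad(0\le i<N).$$
The subterms that occur as left arguments of arrows are $\alpha_0,\dots,\alpha_{N-1}$, exactly $N$ of them. The instance is solvable: the equations define the values one after another. Let $S$ be any solution. We claim, by induction on $i$: if $\tau=S(\alpha_i)$ and $\tau\in D_j$, then $j\ge i$.

For $i=0$, $\tau=a\ne\omega$, so $\tau\notin D_{-1}$ and $j\ge0$. For $i\ge1$, $\tau=S(\alpha_{i-1})\to a$. Lemma 3 gives $j\ge0$ and a type in $D_{j-1}$ that equals $S(\alpha_{i-1})$. By the induction hypothesis $j-1\ge i-1$. For $i=N$ the claim says that no type equal to $S(\alpha_N)$ lies in $D_{N-1}$. So depth at least $N$ is needed. $\blacksquare$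

## Inequalities and disjunctions

**Proof of Theorem C.** An inequality $\sigma\le\tau$ is equivalent to the equation $\sigma\cap\tau=\sigma$, because $\cap$ is the greatest lower bound. So we may assume that all atomic formulas are equations. Rename bound variables apart; then, as only $\wedge,\vee,\exists$ occur, a formula is satisfiable iff some assignment of types to all its variables makes its quantifier-free part true. Elements of $\mathbb T/{=}$ are represented by types, so such an assignment is the same as a substitution, exactly as in the unification problem.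

A quantifier-free formula built with $\wedge$ and $\vee$ is true under an assignment iff, for some choice of one disjunct at each disjunction, all equations in the resulting conjunction are true. There are at most exponentially many choices. Each leads to a unification instance of size linear in the formula, which Theorem A decides in exponential time. So the whole test runs in exponential time. Hardness is inherited, because a unification instance is such a formula.

In particular, solvability of systems of inequalities $\sigma_i\le\tau_i$ is EXPTIME-complete: membership is a special case of what was shown, and for hardness, replace each equation by two inequalities. $\blacksquare$
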